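# Counting $\lambda$-ring structures on $\mathbb Z[x_1,\dots,x_n]$

## 1. Three cardinality theorems

**Theorem 1.** For $n\ge 2$, $\mathbb Z[x_1,\dots,x_n]$ has exactly $\aleph_0$ $\lambda$-ring structures up to isomorphism. Moreover each structure $\Psi$ is determined by finitely many of its Adams operations: there is $N=N(\Psi)$ such that any $\lambda$-structure with the same $\psi^p$ for all primes $p\le N$ equals $\Psi$.

Definitions come in Section 2; first, what the statement asserts. A $\lambda$-structure on such a ring amounts to an infinite sequence of ring endomorphisms $\psi^2,\psi^3,\psi^5,\dots$, subject to congruences and to commutation. The ring is countable, so each $\psi^p$ has countably many possible values. A sequence of choices from countable sets can still be made in $2^{\aleph_0}$ ways, so countability of the ring settles nothing. The theorem says that there are infinitely many classes (the lower bound, Section 4) and that a finite part of the sequence determines the rest (the upper bound, Sections 5 to 9).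

Two complements, not needed for Theorem 1, show what the upper bound depends on.

**Theorem 2.** Let $R$ be a finitely generated commutative ring that is reduced and $\mathbb Z$-torsion-free, and let $T$ be a set of primes. Then $R$ has at most countably many families $(\psi^p)_{p\in T}$ of pairwise commuting ring endomorphisms with $\psi^p(r)\equiv r^p \bmod pR$, and each family is determined, among all such families, by finitely many of its members. In particular $R$ has at most countably many $\lambda$-structures.

**Theorem 3.** (i) $\mathbb Z[\varepsilon]/(\varepsilon^2)$ has exactly $2^{\aleph_0}$ $\lambda$-structures up to isomorphism. (ii) So does $\mathbb Z[x_1,x_2,\dots]$ (countably many indeterminates).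

So "reduced" and "finitely generated" cannot simply be dropped from Theorem 2. Part (i) is proved in Section 3, Theorem 2 in Section 10, part (ii) in Section 11.

The question of counting these structures for $n>1$ is taken from "On Adic Genus, Postnikov Conjugates, And Lambda-Rings" (http://hopf.math.purdue.edu/YauD/adic_genus2.pdf). For $n=1$ there is a theorem of Clauwens, proved with the theory of commuting polynomials: up to isomorphism there are only two $\lambda$-ring structures on $\mathbb Z[x]$. We shall not use it.

## 2. $\lambda$-rings, Adams operations and Frobenius lifts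

**Definition.** A $\lambda$-ring is a commutative ring $R$ with unit and operations $\lambda^i:R\to R$ ($i\ge0$) such that $\lambda^0(r)=1$, $\lambda^1(r)=r$, $\lambda^k(1)=0$ for $k\ge2$, $\lambda^k(r+s)=\sum_{i+j=k}\lambda^i(r)\lambda^j(s)$, and such that $\lambda^k(rs)$ and $\lambda^k(\lambda^m(r))$ are given by the standard universal integral polynomials in the $\lambda^i(r)$ and $\lambda^j(s)$. Two structures $\{\lambda^i\}$, $\{\lambda'^i\}$ on the same ring $R$ are isomorphic if there is a ring automorphism $\varphi$ of $R$ with $\varphi\circ\lambda^i=\lambda'^i\circ\varphi$ for all $i$.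

Write $\lambda_t(r)=\sum_i\lambda^i(r)t^i$. On $\mathbb Z$ one may take $\lambda^i(r)=\binom ri$, that is, $\lambda_t(r)=(1+t)^r$.

**Definition.** The Adams operations $\psi^m$ ($m\ge1$) are defined by Newton's formulas, which treat the $\lambda^i(r)$ as elementary symmetric functions and the $\psi^m(r)$ as power sums:
$$\psi^m=\lambda^1\psi^{m-1}-\lambda^2\psi^{m-2}+\dots+(-1)^{m}\lambda^{m-1}\psi^{1}+(-1)^{m+1}m\lambda^m. \tag{1}$$

We recall from the textbooks that in any $\lambda$-ring the $\psi^m$ are ring endomorphisms, $\psi^a\psi^b=\psi^{ab}$, $\psi^1=\mathrm{id}$, and $\psi^p(r)\equiv r^p\bmod pR$ for every prime $p$.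

**Definition.** A Frobenius lift at $p$ on a ring $A$ is a ring endomorphism $\psi$ with $\psi(r)\equiv r^p\bmod pA$ for all $r\in A$.

It suffices to check the congruence on ring generators, because $r\mapsto \psi(r)$ and $r\mapsto r^p$ are both ring homomorphisms $A\to A/pA$. For example $x\mapsto x^2-2$ is a Frobenius lift at $2$ on $\mathbb Z[x]$.

If $R$ is $\mathbb Z$-torsion-free, (1) can be solved for $\lambda^m$, so the $\psi^m$, and hence the $\psi^p$ with $p$ prime, determine the $\lambda^i$. Conversely:

**Wilkerson's theorem** (*Lambda-rings, binomial domains, and vector bundles over $CP(\infty)$*, Comm. Algebra 10 (1982)). If $R$ is $\mathbb Z$-torsion-free and $(\psi^p)_p$ is a family of pairwise commuting Frobenius lifts, one for each prime $p$, then $R$ has a unique $\lambda$-ring structure whose Adams operations are the $\psi^p$.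

Isomorphisms translate as well. If an automorphism $\varphi$ intertwines the $\psi^p$, it intertwines all $\psi^m$. By (1) and induction on $m$, $m\,\varphi(\lambda^m r)=m\,\lambda'^m(\varphi r)$, and torsion-freeness removes the factor $m$. The converse is immediate from (1). From now on, on a torsion-free ring, a structure is a family $\Psi=(\psi^p)$ of pairwise commuting Frobenius lifts.

## 3. Small rings by hand: $\mathbb Z$, $\mathbb Z[x]$, and the dual numbers

The only ring endomorphism of $\mathbb Z$ is the identity, and it is a Frobenius lift at every $p$ by Fermat. So $\mathbb Z$ has exactly one structure.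

On $\mathbb Z[x]$ there is the structure $\psi^p(x)=x^p$. A second one comes from symmetric functions. Let $D_m(y,a)\in\mathbb Z[y,a]$ be defined by
$$D_m(u+v,uv)=u^m+v^m .$$
So $D_2=y^2-2a$ and $D_3=y^3-3ay$. Two facts will be used repeatedly.

First, $D_p(y,a)\equiv y^p\bmod p$. Indeed $u^p+v^p\equiv(u+v)^p\bmod p\,\mathbb Z[u,v]$, and a symmetric polynomial divisible by $p$ has a symmetric quotient, so $\mathbb Z[u+v,uv]\cap p\,\mathbb Z[u,v]=p\,\mathbb Z[u+v,uv]$.

Second,
$$D_q\big(D_p(y,a),a^p\big)=D_{pq}(y,a), \tag{2}$$
because for $y=u+v$, $a=uv$ the left side is $D_q(u^p+v^p,u^pv^p)=u^{pq}+v^{pq}$.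

With $a=1$ we get commuting Frobenius lifts $\psi^p(x)=D_p(x,1)$ on $\mathbb Z[x]$. The two structures on $\mathbb Z[x]$ are not isomorphic. Suppose $\varphi$ is an automorphism with $\varphi\psi^2=\psi'^2\varphi$, where $\psi^2(x)=x^2$ and $\psi'^2(x)=x^2-2$. Then $\varphi(x)=\pm x+c$. Comparing $\varphi(x)^2=x^2\pm2cx+c^2$ with $\pm(x^2-2)+c$ forces the sign $+$, then $c=0$, then $0=-2$, which is absurd.

Now a ring where the count is uncountable, for a visible reason.

**Proof of Theorem 3(i).** Let $R=\mathbb Z[\varepsilon]/(\varepsilon^2)$. It is countable and torsion-free, so there are at most $(\aleph_0^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ structures. For any integers $c_p\in p\mathbb Z$, one for each prime, put $\psi^p(a+b\varepsilon)=a+c_pb\varepsilon$. These are pairwise commuting ring endomorphisms, and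
$$(a+b\varepsilon)^p=a^p+pa^{p-1}b\varepsilon\equiv a\equiv\psi^p(a+b\varepsilon)\bmod p .$$
By Wilkerson's theorem each sequence $(c_p)$ gives a structure. An automorphism sends $\varepsilon$ to an element of square $0$, i.e. to $b\varepsilon$, and $b=\pm1$ by invertibility. The maps $\varepsilon\mapsto\pm\varepsilon$ commute with all $\psi^p$. So different sequences give non-isomorphic structures, and there are $2^{\aleph_0}$ sequences. $\square$

Here commutation is no constraint: the choices at different primes are independent. The upper bound in Theorem 1 must show that in a polynomial ring the commutation relations tie the $\psi^p$ together.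

## 4. Infinitely many classes for $n\ge2$

Write $x=x_1$, $y=x_2$. For $k\ge2$ define
$$\psi_k^p(x)=x^p,\qquad \psi_k^p(y)=D_p(y,x^k),\qquad \psi_k^p(x_i)=x_i^p\ (i\ge3).$$

**Step A: these are structures.** The purpose is to apply Wilkerson's theorem. Since $D_p(y,a)\equiv y^p\bmod p$, each $\psi_k^p$ is a Frobenius lift at $p$. They commute on $x$ and on $x_i$ for $i\ge 3$. On $y$, by (2) with $a=x^k$,
$$\psi_k^p\psi_k^q(y)=D_q\big(D_p(y,x^k),x^{kp}\big)=D_{pq}(y,x^k),$$
which is symmetric in $p,q$. So each $k$ gives a structure $\Psi_k$. (In terms of $\lambda$: Newton's formulas show $\lambda_t(x)=1+xt$ and $\lambda_t(y)=1+yt+x^kt^2$.)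

**Step B: the Jacobian determinant is carried along by isomorphisms.** For an endomorphism $\alpha$ put $\mathrm{Jac}(\alpha)=(\partial\alpha(x_i)/\partial x_j)_{i,j}$. Since $\alpha\beta(x_i)$ is the polynomial $\beta(x_i)$ evaluated at $(\alpha(x_1),\dots,\alpha(x_n))$, the chain rule reads
$$\mathrm{Jac}(\alpha\beta)=\alpha(\mathrm{Jac}\,\beta)\,\mathrm{Jac}(\alpha). \tag{3}$$
If $\varphi$ is an automorphism, (3) for $\varphi\varphi^{-1}=\mathrm{id}$ shows that $\det\mathrm{Jac}\,\varphi$ is a unit, i.e. $\pm1$. If $\varphi\psi=\psi'\varphi$, then (3) on both sides gives $\varphi(\det\mathrm{Jac}\,\psi)\det\mathrm{Jac}\,\varphi=\psi'(\det\mathrm{Jac}\,\varphi)\det\mathrm{Jac}\,\psi'$. As $\psi'(\pm1)=\pm1$, we get $\varphi(\det\mathrm{Jac}\,\psi)=\det\mathrm{Jac}\,\psi'$.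

**Step C: extract the curve $y^2=x^k$ from $\psi_k^3$.** As $D_3(y,a)=y^3-3ay$, the matrix $\mathrm{Jac}(\psi^3_k)$ is lower triangular with diagonal entries $3x^2$, $3y^2-3x^k$, $3x_i^2$. So
$$\det\mathrm{Jac}(\psi_k^3)=3^n\,x^2\,(y^2-x^k)\prod_{i\ge3}x_i^2 .$$
Let $f_k=y^2-x^k$, viewed in $\mathbb Q[x_1,\dots,x_n]$. It is squarefree: it is monic in $y$ of degree $2$ over $\mathbb Q[x,x_3,\dots,x_n]$, so a repeated nonconstant factor would be, up to a scalar, $y+b$ with $(y+b)^2=y^2-x^k$, which forces $2b=0$ and $b^2=-x^k$, impossible. It is not divisible by $x$ or by $x_i$, $i\ge3$. Hence, up to scalars, $f_k$ is the product of the irreducible factors of $\det\mathrm{Jac}(\psi_k^3)$ of multiplicity exactly one.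

**Step D: recover $k$.** Let $\varphi$ be an isomorphism from $\Psi_k$ to $\Psi_{k'}$, extended to $\mathbb Q[x_1,\dots,x_n]$. By Steps B and C, $\varphi(f_k)=cf_{k'}$ with $c\in\mathbb Q^\times$. The chain rule gives $\partial_j(\varphi f)=\sum_i\varphi(\partial_if)\,\partial_j\varphi(x_i)$, and $\mathrm{Jac}\,\varphi$ is invertible. So $\varphi$ takes the ideal $(f_k,\partial_1f_k,\dots,\partial_nf_k)$ to the one for $f_{k'}$. Since $\partial_yf_k=2y$ and $\partial_xf_k=-kx^{k-1}$, this ideal is $(y,x^{k-1})$. So the quotient rings $\mathbb Q[x]/(x^{k-1})[x_3,\dots,x_n]$ for $k$ and $k'$ are isomorphic. The nilradical of this ring is $(x)$, and the least $e\ge1$ with $(x)^e=0$ is $k-1$. Hence $k=k'$.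

So there are infinitely many isomorphism classes for every $n\ge2$.

## 5. Commuting Frobenius lifts at one prime are equal

For the upper bound we need a device that turns "commute" into "equal".

**Lemma 1.** Let $A$ be $p$-torsion-free with $\bigcap_mp^mA=0$ and $A/pA$ reduced. (a) Every Frobenius lift at $p$ on $A$ is injective. (b) Two commuting Frobenius lifts $G,G'$ at $p$ on $A$ are equal.

*Proof.* (a) Suppose $G(r)=0$, $r\ne0$. Write $r=p^ms$ with $s\notin pA$, which is possible because $\bigcap p^mA=0$. Then $p^mG(s)=0$, so $G(s)=0$, so $s^p\in pA$. As $A/pA$ is reduced, $s\in pA$, a contradiction.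

(b) Let $D=G'-G$, an additive map with $D(A)\subset pA$. Suppose $D\ne0$. Since $\bigcap p^mA=0$ there is a maximal $m\ge1$ with $D(A)\subset p^mA$. Write $D=p^mE$. From $GG'=G'G$ we get $GD=GG'-GG=G'G-GG=DG$. Let $r\in A$; we compute both sides at $r$ modulo $p^{m+1}A$. On one side,
$$G(Dr)=p^mG(Er)\equiv p^m(Er)^p .$$
On the other, write $G(r)=r^p+ps$. Then $D(Gr)=D(r^p)+pD(s)$ with $pD(s)\in p^{m+1}A$, and
$$D(r^p)=(Gr+Dr)^p-(Gr)^p=\sum_{i=1}^p\binom pi(Gr)^{p-i}(Dr)^i\in p^{m+1}A:$$
for $i<p$ because $p\mid\binom pi$ and $Dr\in p^mA$, for $i=p$ because $mp\ge m+1$. Hence $p^m(Er)^p\in p^{m+1}A$, so $(Er)^p\in pA$, so $Er\in pA$. This holds for all $r$, so $D(A)\subset p^{m+1}A$, contradicting maximality. $\square$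

The ring $\mathbb Z[x_1,\dots,x_n]$ satisfies the hypotheses for every $p$. Reducedness matters: on $\mathbb Z[\varepsilon]/(\varepsilon^2)$ the lifts $\varepsilon\mapsto0$ and $\varepsilon\mapsto p\varepsilon$ commute and differ.

So to prove that $\Psi'$ equals $\Psi$ when they agree at the primes $p\le N$, it is enough to show that $\psi^q$ and $\psi'^q$ commute for each $q>N$. Both commute with all the shared operations $\psi^p$, $p\le N$. Must they commute with each other?

## 6. Expanding at a fixed point: success for $x\mapsto x^2$, and where it stops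

Take $R=\mathbb Z[x]$ and suppose $\psi^2=F$ with $F(x)=x^2$. Let $g$ be a Frobenius lift at an odd prime $q$ commuting with $F$, and identify $g$ with the polynomial $g(x)$. Then $g(x)^2=g(x^2)$, so $g(1)\in\{0,1\}$. Also $g(1)\equiv1\bmod q$, so $g(1)=1$. Put $T=x-1$ and view $F$ and $g$ as endomorphisms of $\mathbb Q[[T]]$, with $F(T)=2T+T^2$ and $g(T)=cT+\cdots$. I claim $c$ determines $g$. If $g,g'$ have the same $c$ and $h=g(T)-g'(T)$ has leading term $bT^m$, $b\ne0$, $m\ge2$, then $gF(T)-g'F(T)=h\cdot(2+g(T)+g'(T))$ has leading term $2bT^m$. But it equals $Fg(T)-Fg'(T)=h(2T+T^2)$, with leading term $2^mbT^m$. So $2=2^m$, a contradiction.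

If now $g,g'$ are two such lifts at $q$, with linear coefficients $c,c'$, then $gg'$ and $g'g$ both commute with $F$ and both have linear coefficient $cc'$. So $gg'=g'g$, and $g=g'$ by Lemma 1(b). Taking $g'(x)=x^q$ we find: a structure on $\mathbb Z[x]$ with $\psi^2(x)=x^2$ has $\psi^q(x)=x^q$ for all $q$.

The natural attempt is to do the same in $n$ variables: find a fixed point of $F=\psi^2$, show that $g$ fixes it, show that $g$ is determined by a finite jet there, and conclude. Two difficulties appear.

The first is the choice of point. At the fixed point $x=0$ of $x^2$ the linear part of $F$ is zero, and all $x\mapsto x^a$ commute with $F$; no finite jet distinguishes them. We need a point where the linear part of $F$ is invertible over the fraction field and its eigenvalues are divisible by $2$ in a suitable sense. A general $F$ has such a point only over an unramified extension of $\mathbb Z_2$, and only as a periodic point. Then we must explain why lifts at another prime $q$ see a $2$-adic point at all.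

The second difficulty is decisive. In one variable the $1$-jets are scalars and commute. In two variables they are matrices. On $\mathbb Z[x,y]$ let $F(x)=x^2$, $F(y)=y^2$. The endomorphisms $\alpha:(x,y)\mapsto(xy,y)$ and $\beta:(x,y)\mapsto(x,xy)$ both commute with $F$ and both fix the point $(1,1)$, where $F$ has linear part $2\cdot\mathrm{id}$. But $\alpha\beta(y)=xy^2$ while $\beta\alpha(y)=xy$. (They are not Frobenius lifts, but the expansion argument uses only commutation with $F$ and the fixed point.) So commutation with $F$ does not give commutation of $\psi^q$ with $\psi'^q$, and the last line of the one-variable argument fails.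

Here is the way past it. Finite determinacy survives in $n$ variables: a germ commuting with $F$ at a good point is determined by its $m_0$-jet, and the jets form a finite-dimensional affine space. The condition that a jet commute with the jets of $\psi^p$, $p\le N$, cuts out a Zariski closed set $C^N$, and $C^N$ shrinks as $N$ grows. By the Hilbert basis theorem it stops shrinking. Once it has stopped, commuting with $\psi^p$ for $p\le N$ implies, at the level of jets, commuting with $\psi^q$ for every later $q$. The jet of $\psi'^q$ satisfies the hypothesis, so it commutes with the jet of $\psi^q$; finite determinacy and Lemma 1(b) do the rest.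

## 7. A periodic point with nonzero eigenvalues, and its algebraicity

Let $R=\mathbb Z[x_1,\dots,x_n]$, fix a structure $\Psi$, and put $\ell=2$, $F=\psi^2$.

Recall that $\Omega_R$ (Kähler differentials over $\mathbb Z$) is free on $dx_1,\dots,dx_n$. For a homomorphism $Q:R\to C$, a derivation over $Q$ is an additive map $\delta:R\to C$ with $\delta(rs)=Q(r)\delta(s)+\delta(r)Q(s)$. These correspond to $C$-linear functionals $\mu$ on $\Omega_R\otimes_{R,Q}C$ by $\mu(dr\otimes c)=c\,\delta(r)$. If $\Phi\in\mathrm{End}(R)$ and $Q\Phi=Q$, let $\Phi^*$ be the $C$-linear endomorphism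
$$\Phi^*(dr\otimes c)=d\Phi(r)\otimes c$$
of $\Omega_R\otimes_QC$. It is well defined because $\Phi(s)\,d\Phi(r)\otimes c=d\Phi(r)\otimes Q\Phi(s)c=d\Phi(r)\otimes Q(s)c$. In the basis $dx_i$ its matrix is $Q(\mathrm{Jac}\,\Phi)$ (row $i$ contains the image of $dx_i$). If $\delta$ corresponds to $\mu$, then $\delta\circ\Phi$ corresponds to $\mu\circ\Phi^*$. Hence
$$\text{if }1-\Phi^*\text{ is invertible on }\Omega_R\otimes_QC\text{ and }\delta\Phi=\delta,\text{ then }\delta=0, \tag{4}$$
since $\mu\circ(1-\Phi^*)=0$. We use (4) twice, over two different fields.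

For $\kappa=\mathbb F_{\ell^d}$ let $W=W(\kappa)$ be the ring of integers of the unramified extension of $\mathbb Q_\ell$ of degree $d$, and $\sigma$ its Frobenius automorphism, so $\sigma(c)\equiv c^\ell\bmod\ell$ and $\sigma^d=1$.

**Lemma 2.** Let $F$ be a Frobenius lift at $\ell$ on a ring $A$, and let $a:A\to\kappa$ be a homomorphism having some lift $A\to W$. Then there is a unique lift $P:A\to W$ of $a$ with $P\circ F=\sigma\circ P$.

*Proof.* The set of lifts of $a$ is nonempty by hypothesis, and complete for the uniform $\ell$-adic metric, since a uniform limit of homomorphisms lifting $a$ is again one. For a lift $P$ put $\theta(P)=\sigma^{-1}PF$. Since $PF(r)\equiv P(r)^\ell\equiv\sigma P(r)\bmod\ell$, $\theta(P)$ is again a lift of $a$. Let $P\equiv P'\bmod\ell^m$ with $m\ge1$ (two lifts of $a$ agree at least modulo $\ell$). Writing $F(r)=r^\ell+\ell s$,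
$$PF(r)-P'F(r)=\big(P(r)^\ell-P'(r)^\ell\big)+\ell\big(P(s)-P'(s)\big)\in\ell^{m+1}W .$$
So $\theta$ is a contraction and has a unique fixed point. $\square$

For example, for $F(x)=x^2$ on $\mathbb Z[x]$ and $a(x)=1\in\mathbb F_2$, the condition is $P(x)^2=P(x)$ with $P(x)\equiv1$, so $P(x)=1$: the good point of Section 6.

**Step 1: a periodic point of $F$ at which the linear part has eigenvalues divisible by $\ell$ but nonzero.** Let $J=\mathrm{Jac}(F)$. Since $F(x_i)\equiv x_i^2\bmod2$, $J$ has entries in $2R$. By Lemma 1(a), $F$ is injective, so the $F(x_i)$ are algebraically independent, so $\det J\ne0$ by the Jacobian criterion in characteristic $0$. Write $\det J=2^ej$ with $j\notin2R$. The reduction of $j$ is a nonzero polynomial over $\mathbb F_2$, so it is nonzero at some point with coordinates in some $\kappa=\mathbb F_{2^d}$. That is, there is $a:R\to\kappa$ with $a(j)\ne0$. It lifts to $W=W(\kappa)$ (lift the images of the $x_i$). Let $P:R\to W$ be as in Lemma 2, and put $\Phi=F^d$.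

From $PF=\sigma P$ we get $PF^i=\sigma^iP$, so $P\Phi=\sigma^dP=P$. By (3), $\mathrm{Jac}(\Phi)=F^{d-1}(J)\cdots F(J)J$. So the matrix $M_P=P(\mathrm{Jac}\,\Phi)$ of $\Phi^*$ on $\Omega_R\otimes_PW$ is
$$M_P=\sigma^{d-1}(P(J))\cdots\sigma(P(J))\,P(J).$$
Its entries lie in $\ell W$, so $\det(1-M_P)\equiv1\bmod\ell$. Its determinant is the product of the $\sigma^i(P(\det J))=\sigma^i(2^eP(j))$, and $P(j)\in W^\times$ because $a(j)\ne0$. Altogether
$$M_P\in\ell\,\mathrm{Mat}(W),\qquad\det M_P\ne0,\qquad\det(1-M_P)\in W^\times. \tag{5}$$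

To have an example at hand, take $n=2$ and $F=\psi_k^2$ from Section 4: $F(x)=x^2$, $F(y)=y^2-2x^k$. Then
$$J=\begin{pmatrix}2x&0\\-2kx^{k-1}&2y\end{pmatrix},\qquad\det J=4xy,\quad j=xy .$$
Take $d=1$ and $a(x)=a(y)=1\in\mathbb F_2$. The point $P$ satisfies $P(x)^2=P(x)$, hence $P(x)=1$, and $P(y)^2-2=P(y)$ with $P(y)$ odd, hence $P(y)=-1$. Then $M_P$ has eigenvalues $2$ and $-2$, and $\det(1-M_P)=(1-2)(1+2)=-3$.

**Step 2: $P$ takes values in a number field.** The purpose is to let other primes see $P$. Let $E=\mathrm{Frac}\,W$ and $L'=\mathrm{Frac}\,P(R)\subset E$. Let $D:L'\to E$ be a $\mathbb Q$-derivation. Then $\delta=D\circ P$ is a derivation $R\to E$ over $P$, and $\delta\Phi=DP\Phi=DP=\delta$. By (5), $1-\Phi^*$ is invertible on $\Omega_R\otimes_PE$. So $\delta=0$ by (4), hence $D=0$ on $P(R)$ and on $L'$. But if $L'$ were transcendental over $\mathbb Q$, then for a transcendence basis containing an element $t$ the derivation $\partial/\partial t$ would extend to the (separable) algebraic extension $L'$ and be nonzero. So $L'$ is algebraic over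 $\mathbb Q$. Being a finitely generated field, it is a number field.

**Setting for the rest of the proof.** Embed $E\subset\overline{\mathbb Q}_\ell$. Let $K\subset\overline{\mathbb Q}_\ell$ be the Galois closure of $L'$ over $\mathbb Q$, $\Gamma=\mathrm{Gal}(K/\mathbb Q)$, and $v$ the restriction to $K$ of the valuation of $\overline{\mathbb Q}_\ell$ with $v(\ell)=1$. Let
$$O=\{\tau\circ P:\tau\in\Gamma\},$$
a finite set of homomorphisms $R\to K$, stable under $\Gamma$. For $Q=\tau P\in O$ we have $Q\Phi=Q$, and $\Phi^*$ on $\Omega_R\otimes_QK$ has matrix $M_Q=Q(\mathrm{Jac}\,\Phi)=\tau(M_P)$. Fix one such $\tau$ for each $Q$, put $v_Q=v\circ\tau^{-1}$, and extend $v_Q$ to an algebraic closure $\overline K$. By (5) the entries of $\ell^{-1}M_Q$ are $v_Q$-integral, so its eigenvalues, being roots of a monic polynomial with integral coefficients, are $v_Q$-integral. Hence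
$$\text{all eigenvalues }\alpha\text{ of }M_Q\text{ satisfy }\alpha\ne0,\ v_Q(\alpha)\ge1;\qquad\det(1-M_Q)\ne0. \tag{6}$$

## 8. Frobenius lifts at large primes permute the periodic points; germs there are finitely determined

**Step 3: lifts at large $q$ permute $O$.** For a prime $\mathfrak q$ of $K$ let $O_{\mathfrak q}$ be the local ring of $K$ at $\mathfrak q$ (a discrete valuation ring). Choose $N_0$, depending only on $F$ and $P$, such that for all primes $q\ge N_0$, all $\mathfrak q\mid q$ and all $Q\in O$ we have $Q(R)\subset O_{\mathfrak q}$ and $\det(1-M_Q)\in O_{\mathfrak q}^\times$. This is possible: only the finitely many elements $Q(x_i)$ and $\det(1-M_Q)\ne0$ of $K$ are involved, and each of these conditions fails at finitely many $\mathfrak q$.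

**Claim 1.** If $q\ge N_0$ and $g$ is a Frobenius lift at $q$ on $R$ commuting with $F$, there is a (unique) permutation $\tau$ of $O$ with $Q\circ g=\tau(Q)$ for all $Q\in O$.

*Proof.* Fix $\mathfrak q\mid q$, with uniformizer $\pi$ and residue field $k(\mathfrak q)$. Let $\phi\in\Gamma$ be an element of the decomposition group of $\mathfrak q$ inducing $c\mapsto c^q$ on $k(\mathfrak q)$. For $Q\in O$ let $Q_1=\phi Q\in O$ and $Q_2=Qg$. Both are homomorphisms $R\to O_{\mathfrak q}$. Both satisfy $Q_i\Phi=Q_i$: for $Q_1$ because $Q_1\in O$, for $Q_2$ because $Qg\Phi=Q\Phi g=Qg$. And $Q_2(r)\equiv Q(r)^q\equiv Q_1(r)\bmod\mathfrak q$, the first because $g(r)-r^q\in qR$.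

Suppose $Q_1\ne Q_2$. Let $m\ge1$ be maximal with $Q_1\equiv Q_2\bmod\pi^m$, and let $D=(Q_2-Q_1)/\pi^m\bmod\pi$, a map $R\to k(\mathfrak q)$, nonzero by maximality. From
$$(Q_2-Q_1)(rs)=Q_2(r)(Q_2-Q_1)(s)+(Q_2-Q_1)(r)Q_1(s)$$
and $Q_2\equiv Q_1\bmod\pi$ we see that $D$ is a derivation over $\bar Q_1=Q_1\bmod\mathfrak q$. Also $D\Phi=D$ and $\bar Q_1\Phi=\bar Q_1$. The matrix of $1-\Phi^*$ on $\Omega_R\otimes_{\bar Q_1}k(\mathfrak q)$ is the reduction of $1-M_{Q_1}$, whose determinant is a unit of $O_{\mathfrak q}$. So (4) gives $D=0$, a contradiction. Hence $Qg=\phi Q$. The same $\phi$ serves for all $Q\in O$, and $Q\mapsto\phi Q$ is a permutation of $O$. $\square$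

In the example $F=\psi_k^2$ we have $K=\mathbb Q$, $O=\{P\}$ with $P=(1,-1)$ and $\det(1-M_P)=-3$, so $N_0=5$ works. The prime $3$ has to be left out: $P\psi_k^3$ sends $x$ to $1$ and $y$ to $D_3(-1,1)=-1+3=2$, so $\psi_k^3$ moves $P$ to the point $(1,2)$, which is congruent to $P$ modulo $3$ and is not in $O$.

**Step 4: germs at the points of $O$.** The purpose is to replace endomorphisms by finite-dimensional data. Let $R_K=R\otimes K=K[x_1,\dots,x_n]$ and $Q_K:R_K\to K$ the $K$-linear extension of $Q\in O$. Let $\hat{\mathcal O}_Q=K[[x_1-Q(x_1),\dots,x_n-Q(x_n)]]$ be the completion of $R_K$ at $\ker Q_K$, with maximal ideal $\mathfrak m_Q$. Then $\mathfrak m_Q/\mathfrak m_Q^2=\Omega_R\otimes_QK$ via $r-Q(r)\mapsto dr$, and $\mathfrak m_Q^m/\mathfrak m_Q^{m+1}=\mathrm{Sym}^m(\mathfrak m_Q/\mathfrak m_Q^2)$. Since $Q\Phi=Q$, $\Phi$ maps $\ker Q_K$ into itself and induces a local $K$-endomorphism $\Phi_Q$ of $\hat{\mathcal O}_Q$. On $\mathfrak m_Q/\mathfrak m_Q^2$ it sends the class of $r-Q(r)$ to that of $\Phi(r)-Q(r)=\Phi(r)-Q(\Phi(r))$, so it acts as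 $M_Q$ (that is, as $\Phi^*$).

For a permutation $\tau$ of $O$ let $V_\tau$ be the set of families $g=(g_Q)_{Q\in O}$ of local $K$-homomorphisms
$$g_Q:\hat{\mathcal O}_{\tau Q}\to\hat{\mathcal O}_Q\qquad\text{with}\qquad g_Q\Phi_{\tau Q}=\Phi_Qg_Q .$$
For $g\in V_\tau$, $h\in V_{\tau'}$ put $(gh)_Q=g_Q\circ h_{\tau Q}$. The source of $h_{\tau Q}$ is $\hat{\mathcal O}_{\tau'\tau Q}$, so $gh\in V_{\tau'\tau}$.

An endomorphism $g$ as in Claim 1, with permutation $\tau$, maps $\ker(\tau Q)_K=\ker(Q_K\circ g_K)$ into $\ker Q_K$, and it commutes with $\Phi$. So it defines an element of $V_\tau$, again written $g$. This is compatible with composition: $Qgh=(\tau Q)h=\tau'\tau Q$.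

**Claim 2.** There is $m_0\ge1$ such that for all $\tau$ any $g\in V_\tau$ is determined by its $m_0$-jet, i.e. by the induced maps $\hat{\mathcal O}_{\tau Q}/\mathfrak m_{\tau Q}^{m_0+1}\to\hat{\mathcal O}_Q/\mathfrak m_Q^{m_0+1}$.

*Proof.* Let $g,g'\in V_\tau$ with $g_Q\ne g'_Q$ for some $Q$. Both are $K$-homomorphisms, so they differ on $\mathfrak m_{\tau Q}$. As $\bigcap_m\mathfrak m_Q^m=0$, there is a maximal $m\ge1$ with $(g_Q-g'_Q)(\mathfrak m_{\tau Q})\subset\mathfrak m_Q^m$. Let $D:\mathfrak m_{\tau Q}\to\mathfrak m_Q^m/\mathfrak m_Q^{m+1}$ be the induced $K$-linear map, nonzero by maximality. For $a,b\in\mathfrak m_{\tau Q}$,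
$$(g_Q-g'_Q)(ab)=g_Q(a)(g_Q-g'_Q)(b)+(g_Q-g'_Q)(a)g'_Q(b)\in\mathfrak m_Q^{m+1},$$
so $D$ kills $\mathfrak m_{\tau Q}^2$. It is therefore a nonzero linear map on $\mathfrak m_{\tau Q}/\mathfrak m_{\tau Q}^2$. Commutation with $\Phi$ gives
$$D\circ M_{\tau Q}=\mathrm{Sym}^m(M_Q)\circ D .$$
So $\ker D$ is stable under $M_{\tau Q}$, $\mathrm{im}\,D$ is stable under $\mathrm{Sym}^m(M_Q)$, and the two actions agree on $\mathrm{coim}\,D\cong\mathrm{im}\,D\ne0$. Let $\beta\in\overline K$ be an eigenvalue there. It is an eigenvalue of $M_{\tau Q}$, so $\beta\ne0$ by (6). It is also an eigenvalue of $\mathrm{Sym}^m(M_Q)$, i.e. a product of $m$ eigenvalues of $M_Q$, so $v_Q(\beta)\ge m$ by (6). Thus $m\le v_Q(\beta)<\infty$.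

Let $m_0\ge1$ be an integer with $m_0\ge v_Q(\beta)$ for all $Q,Q'\in O$ and all eigenvalues $\beta$ of $M_{Q'}$; these are finitely many numbers. Then $m\le m_0$. Since $(g_Q-g'_Q)(\mathfrak m_{\tau Q})\not\subset\mathfrak m_Q^{m+1}\supset\mathfrak m_Q^{m_0+1}$, the $m_0$-jets of $g$ and $g'$ differ. $\square$

For $F(x)=x^2$ at $x=1$ this is the equation $2=2^m$ of Section 6, and $m_0=1$. For $F=\psi_k^2$ at $(1,-1)$ the eigenvalues $\pm2$ have valuation $1$, so again $m_0=1$.

Let $J_\tau$ be the set of all families of local $K$-homomorphisms $\hat{\mathcal O}_{\tau Q}/\mathfrak m_{\tau Q}^{m_0+1}\to\hat{\mathcal O}_Q/\mathfrak m_Q^{m_0+1}$, $Q\in O$. Such a homomorphism is given by arbitrary images of the coordinates in $\mathfrak m_Q/\mathfrak m_Q^{m_0+1}$. So $J_\tau$ is a finite-dimensional affine space $K^M$. Composition of jets $J_\tau\times J_{\tau'}\to J_{\tau'\tau}$ is substitution of truncated power series, hence polynomial. For $g\in V_\tau$ let $\mathrm j(g)\in J_\tau$ be its jet; then $\mathrm j(gh)=\mathrm j(g)\cdot\mathrm j(h)$.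

## 9. The descending chain of centralizers, and the end of the proof of Theorem 1

**Step 5: finitely many $\psi^p$ determine $\Psi$.** For primes $p\ge N_0$ let $\tau_p$ be the permutation that Claim 1 attaches to $\psi^p$ (which commutes with $F$). For each permutation $\tau$ of $O$ and each $N$ set
$$C_\tau^N=\{x\in J_\tau:\ \tau\tau_p=\tau_p\tau\text{ and }x\cdot\mathrm j(\psi^p)=\mathrm j(\psi^p)\cdot x\text{ for all primes }N_0\le p\le N\}.$$
The two products lie in $J_{\tau_p\tau}$ and $J_{\tau\tau_p}$; when $\tau\tau_p=\tau_p\tau$ these coincide and the condition consists of polynomial equations in $x$. When some $\tau\tau_p\ne\tau_p\tau$ the set is empty. So $C_\tau^N$ is Zariski closed in $J_\tau$, and it decreases as $N$ grows. An affine space is Noetherian and there are finitely many $\tau$, so there is $N=N(\Psi)\ge\max(N_0,\ell)$ with $C_\tau^{N'}=C_\tau^N$ for all $N'\ge N$ and all $\tau$.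

Let $\Psi'$ be a structure with $\psi'^p=\psi^p$ for all primes $p\le N$, and let $q>N$ be prime. Put $g=\psi^q$, $g'=\psi'^q$. Since $\ell\le N$, $g'$ commutes with $\psi'^\ell=\psi^\ell=F$. So Claim 1 applies to $g'$, and $g'$ defines an element of some $V_\tau$. As $g'$ commutes with $\psi'^p=\psi^p$ for all primes $N_0\le p\le N$, comparing permutations and jets gives $\mathrm j(g')\in C_\tau^N$. By the choice of $N$, $C_\tau^N=C_\tau^q$. Reading off the condition at the prime $q$ itself:
$$\tau\tau_q=\tau_q\tau\qquad\text{and}\qquad\mathrm j(g')\cdot\mathrm j(g)=\mathrm j(g)\cdot\mathrm j(g').$$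
So the families $gg'$ and $g'g$ lie in the same $V_{\tau\tau_q}$ and have the same $m_0$-jet. By Claim 2 they coincide. Since $R\to\hat{\mathcal O}_Q$ is injective (Taylor expansion of polynomials), $gg'=g'g$ on $R$. Both are Frobenius lifts at $q$, so $g=g'$ by Lemma 1(b). As $q>N$ was arbitrary, $\Psi'=\Psi$. This is the second assertion of Theorem 1.

**Step 6: counting.** The map $\Psi\mapsto\big(N(\Psi),(\psi^p)_{p\le N(\Psi)}\big)$ is injective by Step 5. An endomorphism of $R$ is given by the images of $x_1,\dots,x_n$, so $\mathrm{End}(R)\cong R^n$ is countable, and the set of pairs consisting of an integer and a finite tuple of endomorphisms is countable. So there are at most countably many structures on $R$, hence at most countably many classes. With Section 4 there are exactly $\aleph_0$. This proves Theorem 1. $\blacksquare$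

In the example $\Psi_k$ with $n=2$ one can be more precise. Here $m_0=1$, $N_0=5$, and for $q\ge5$ the $1$-jet of any lift at $q$ commuting with $F=\psi_k^2$ commutes with $M_P$, which has distinct eigenvalues $2,-2$. Two matrices commuting with such a matrix commute with each other, so no chain argument is needed: $\Psi_k$ is determined by $\psi_k^2$ and $\psi_k^3$. When the linear part is $2\cdot\mathrm{id}$, as in Section 6, commutation with it says nothing, and the chain does the work.

## 10. Reduced finitely generated rings: proof of Theorem 2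

We may assume $R\ne0$. Since $R$ is countable and finitely generated, $\mathrm{End}(R)$ is countable; so if $T$ is finite there is nothing to prove, and we assume $T$ infinite. The plan is that of Sections 7 to 9. What is missing is coordinates, and they exist on an open piece of each irreducible component.

**Lemma 3 (charts).** Let $\mathfrak p_1,\dots,\mathfrak p_s$ be the minimal primes of $R$. For each $i$ there are algebraically independent elements $t_1,\dots,t_{n_i}$ and an element $\theta$ of $R/\mathfrak p_i$, a nonzero $w\in\mathbb Z[t]=\mathbb Z[t_1,\dots,t_{n_i}]$, a monic $\chi\in\mathbb Z[t][X]$ whose discriminant is nonzero and divides $w$, and $f_i\in\bigcap_{j\ne i}\mathfrak p_j\setminus\mathfrak p_i$, such that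
$$A_i:=R_{f_i}=\mathbb Z[t]_w[\theta]\cong\mathbb Z[t]_w[X]/(\chi),$$
$A_i$ is a domain with fraction field $\mathrm{Frac}(R/\mathfrak p_i)$, and $\ker(R\to A_i)=\mathfrak p_i$.

*Proof.* Put $\mathfrak p=\mathfrak p_i$ and $S=R/\mathfrak p$. There is $e\in\bigcap_{j\ne i}\mathfrak p_j\setminus\mathfrak p$ (take $e=1$ if $s=1$), since otherwise some $\mathfrak p_j\subset\mathfrak p$. As $R$ is reduced, $\bigcap\mathfrak p_j=0$, so $re=0$ for every $r\in\mathfrak p$. In particular $\mathfrak p$ contains no nonzero integer, because $R$ is torsion-free and $e\ne0$. So $S$ is a domain of characteristic $0$. Conversely $re^b=0$ implies $r\in\mathfrak p$. So $\ker(R\to R_e)=\mathfrak p$ and $R_e=S_{\bar e}$, where $\bar e$ is the image of $e$.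

Let $r_1,\dots,r_k$ generate $S$, and let $L=\mathrm{Frac}\,S$. Choose a transcendence basis $t_1,\dots,t_{n_i}$ of $L/\mathbb Q$ among the $r$'s. The field $L$ is finite and separable over $\mathbb Q(t)$, generated by the $r$'s. By the primitive element theorem some combination $\theta_0$ of the $r$'s with integer coefficients generates $L$. A suitable multiple $\theta=b_0\theta_0\in S$, $0\ne b_0\in\mathbb Z[t]$, is integral over $\mathbb Z[t]$. Its minimal polynomial $\chi$ over $\mathbb Q(t)$ has coefficients in $\mathbb Z[t]$, since $\mathbb Z[t]$ is integrally closed. By division by the monic $\chi$, $\mathbb Z[t][\theta]\cong\mathbb Z[t][X]/(\chi)$. Let $\Delta\ne0$ be the discriminant of $\chi$. As $L=\mathbb Q(t)[\theta]$, there is $0\ne b\in\mathbb Z[t]$ with $br_l\in\mathbb Z[t][\theta]$ for all $l$. So $\mathbb Z[t][\theta]\subset S\subset\mathbb Z[t][\theta][1/b]$. Write $\bar e=c/b^u$ with $0\ne c\in\mathbb Z[t][\theta]$, and let $\mathrm N(c)\in\mathbb Z[t]$ be the determinant of multiplication by $c$ on the free $\mathbb Z[t]$-module $\mathbb Z[t][\theta]$.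 It is nonzero, and $c$ divides it in $\mathbb Z[t][\theta]$ by Cayley–Hamilton. Put $w=b\,\Delta\,\mathrm N(c)$. Then $S_w=\mathbb Z[t]_w[\theta]$, and $\bar e$ is a unit in it. Let $\tilde w\in R$ be a lift of $w\in S$ and $f_i=e\tilde w$. Then $R_{f_i}=(S_{\bar e})_w=S_w$. The remaining assertions are clear. $\square$

A prime $q$ is called good if $w\notin q\mathbb Z[t]$ for each of the $s$ charts. All but finitely many primes are good. Fix a chart $A=A_i$, $f=f_i$.

The following facts replace the properties of polynomial rings.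

(C1) $A$ is free over $\mathbb Z[t]_w$ with basis the powers $\theta^u$, $u<\deg\chi$. For good $q$: $A$ is $q$-torsion-free; $\bigcap_mq^mA=0$, because if $h/w^u\in q^m\mathbb Z[t]_w$ then $w^bh\in q^m\mathbb Z[t]$ for some $b$, hence $q^m\mid h$ as $q$ is prime in $\mathbb Z[t]$ and $q\nmid w$; and $A/q=\mathbb F_q[t]_{\bar w}[X]/(\bar\chi)$ is nonzero. It is reduced, since it is contained in $\mathbb F_q(t)[X]/(\bar\chi)$, which is a product of fields because the discriminant of $\bar\chi$ divides $\bar w\ne0$.

(C2) $\Omega_A=\bigoplus_jA\,dt_j$. Indeed $\Omega_A$ is generated by the $dt_j$ and $d\theta$ with the single relation $\chi'(\theta)\,d\theta+\sum_j(\partial\chi/\partial t_j)(\theta)\,dt_j=0$. Here $\chi'(\theta)$ is a unit of $A$, because the discriminant lies in the ideal $(\chi,\chi')$ of $\mathbb Z[t][X]$ and is a unit in $A$.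

(C3) Every homomorphism $a:A\to\kappa$ to a finite field of characteristic $\ell$ lifts to $A\to W(\kappa)$: lift the $a(t_j)$ arbitrarily; then $w$ goes to a unit, and $a(\theta)$, being a simple root of the reduced polynomial since $a(\chi'(\theta))\ne0$, lifts to a root by Hensel's lemma.

**Completions at good primes.** The purpose is to have Lemma 1 although a Frobenius lift of $R$ need not map $A$ into $A$. Let $q$ be good and $\hat A=\varprojlim A/q^m$. By (C1) $A\to\hat A$ is injective. Since $A$ is $q$-torsion-free, so is $\hat A$: if $qx=0$ then the component of $x$ in $A/q^{m+1}$ lies in $q^mA/q^{m+1}A$ for each $m$, so the component in $A/q^m$ is $0$. Likewise the kernel of $\hat A\to A/q^m$ is $q^m\hat A$: if the component of $x$ in $A/q^m$ is $0$, its components in $A/q^{m+u}$ are $q^my_u$ with unique compatible $y_u\in A/q^u$. So $\bigcap q^m\hat A=0$, $\hat A/q=A/q$ is reduced, and $\hat A=A+q\hat A$. Thus $\hat A$ satisfies the hypotheses of Lemma 1.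

Let $G$ be a Frobenius lift at $q$ on $R$. In $\hat A$, $G(f)\equiv f^q\bmod q$ is a unit modulo $q$, hence a unit. So $R\xrightarrow{G}R\to\hat A$ extends uniquely to $A=R_f$ and then, by $q$-adic continuity, uniquely to a ring endomorphism $\hat G$ of $\hat A$. On $A$ we have $\hat G(r/f^m)=G(r)/G(f)^m\equiv(r/f^m)^q\bmod q$, and $\hat A=A+q\hat A$; so $\hat G$ is a Frobenius lift. If $G,G'$ commute, then $\hat G\hat G'$ and $\hat G'\hat G$ are endomorphisms of $\hat A$ with the same restriction to $R$. Such endomorphisms are equal, since they agree on $A$ and are $q$-adically continuous. Lemma 1 for $\hat A$ now gives two consequences for good $q$.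

(a$'$) $\hat G$ is injective and $R/\mathfrak p_i\subset A_i\subset\hat A_i$, so $G^{-1}(\mathfrak p_i)=\mathfrak p_i$ for all $i$.

(b$'$) Commuting Frobenius lifts $G,G'$ of $R$ at $q$ agree modulo every $\mathfrak p_i$, hence are equal, since $\bigcap\mathfrak p_i=0$.

**Step 1$'$: one good periodic point on each component.** Fix a family $\Psi$, a good $\ell\in T$ (it exists since $T$ is infinite), and $F=\psi^\ell$. Fix $i$ and write $A,f,\mathfrak p,t_j$ for the data of the $i$-th chart, $S=R/\mathfrak p$, $L=\mathrm{Frac}\,S$. By (a$'$) $F$ induces an injective endomorphism of $S$, hence of $L$, again written $F$. Since $t_j\in S$, $F(t_j)=t_j^\ell+\ell s_j$ with $s_j\in S$. So in $\Omega_A$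
$$dF(t_j)=\ell\,(t_j^{\ell-1}dt_j+ds_j)=\sum_kJ_{jk}\,dt_k,\qquad J_{jk}\in\ell A .$$
The $F(t_j)$ are algebraically independent in $L$, and there are $n_i=\mathrm{trdeg}(L/\mathbb Q)$ of them. So they form a transcendence basis, and in characteristic $0$ the $dF(t_j)$ form a basis of $\Omega_{L/\mathbb Q}=L\otimes_A\Omega_A$. Hence $\det J\ne0$. By (C1), $\det J=\ell^ej$ with $j\in A\setminus\ell A$. As $A/\ell$ is a reduced finitely generated $\mathbb F_\ell$-algebra, the localization of $A/\ell$ at the image of $j$ is a nonzero finitely generated $\mathbb F_\ell$-algebra, so it has a finite residue field. Thus there is $a:A\to A/\ell\to\kappa=\mathbb F_{\ell^{d_i}}$ with $a(j)\ne0$. By (C3) $a$ lifts to $A\to W=W(\kappa)$, and this extends to $\hat A\to W$ ($\ell$-adic completion). Lemma 2 for $\hat A$ and $\hat F$ gives $P_i:\hat A\to W$ lifting $a$ with $P_i\hat F=\sigma P_i$. Restrict $P_i$ to $A$ and to $R$; then $P_iF=\sigma P_i$ on $R$. As $P_i(f)\in W^\times$, $\Omega_R\otimes_{P_i}W=\Omega_A\otimes_{P_i}W$ is free on the $dt_j$, and the same holds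 for $\sigma^mP_i$.

Let $d$ be a common multiple of all $d_i$ and $\Phi=F^d$. Then $P_i\Phi=\sigma^dP_i=P_i$ on $R$. Since $\sigma^{m+1}P_i=\sigma^mP_iF$ on $R$, there are maps
$$F^*:\Omega_R\otimes_{\sigma^{m+1}P_i}W\to\Omega_R\otimes_{\sigma^mP_i}W,\qquad dr\otimes c\mapsto dF(r)\otimes c\qquad(0\le m<d),$$
and $\Phi^*$ on $\Omega_R\otimes_{P_i}W$ is their composite. In the bases $dt_j$ their matrices are $\sigma^m(P_i(J))$. So $M_{P_i}=\sigma^{d-1}(P_i(J))\cdots P_i(J)$, with $P_i(J)\in\ell\,\mathrm{Mat}(W)$ and $P_i(\det J)=\ell^eP_i(j)\ne0$. Hence (5) holds for each $P_i$.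

**Step 2$'$: algebraicity.** Step 2 applies to each $P_i$ word for word: a $\mathbb Q$-derivation of $\mathrm{Frac}\,P_i(R)$ into $\mathrm{Frac}\,W(\mathbb F_{\ell^{d_i}})$, composed with $P_i$, is a $\Phi$-invariant derivation of $R$ over $P_i$, and $1-\Phi^*$ is invertible by (5). So $P_i(R)$ generates a number field. Embed all $\mathrm{Frac}\,W(\mathbb F_{\ell^{d_i}})$ into $\overline{\mathbb Q}_\ell$ and let $K\subset\overline{\mathbb Q}_\ell$ be a finite Galois extension of $\mathbb Q$ containing all $P_i(R)$, hence all $P_i(A_i)$, as $P_i(f_i)\ne0$. Let $\Gamma=\mathrm{Gal}(K/\mathbb Q)$ and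
$$O=\{\tau P_i:\tau\in\Gamma,\ 1\le i\le s\}.$$
The orbits $\Gamma P_i$ are pairwise disjoint: $\tau P_i(f_i)\ne0$, while $\tau'P_j(f_i)=0$ for $j\ne i$, since $f_i\in\mathfrak p_j$ and $P_j$ factors through $A_j$, hence kills $\mathfrak p_j$. Each $Q=\tau P_i$ satisfies $Q\Phi=Q$. As $\Phi(t_j)\in S$, we have $d\Phi(t_j)=\sum_kJ^\Phi_{jk}dt_k$ in $\Omega_{A_i}$ with $J^\Phi\in\mathrm{Mat}(A_i)$. So $\Phi^*$ on $\Omega_R\otimes_QK=\bigoplus_jK\,dt_j$ has matrix $M_Q=Q(J^\Phi)=\tau(M_{P_i})$. Let $v$ be the restriction to $K$ of the valuation of $\overline{\mathbb Q}_\ell$ with $v(\ell)=1$. Defining $v_Q$ as before, from a fixed choice of $(\tau,i)$ with $Q=\tau P_i$, we get (6).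

**Step 3$'$: permutations.** Choose $N_0$ such that for all primes $q\ge N_0$, all $\mathfrak q\mid q$ and all $Q=\tau P_i\in O$: $q$ is good, $Q(A_i)\subset O_{\mathfrak q}$ (so $Q(f_i)\in O_{\mathfrak q}^\times$), and $\det(1-M_Q)\in O_{\mathfrak q}^\times$. Let $g$ be a Frobenius lift on $R$ at $q\in T$, $q\ge N_0$, commuting with $F$. For $Q\in\Gamma P_i$ let $Q_1=\phi Q$ and $Q_2=Qg$ as in the proof of Claim 1. They are homomorphisms $R\to O_{\mathfrak q}$, fixed by $\Phi$ and congruent modulo $\mathfrak q$. If they differ, the same quotient $(Q_2-Q_1)/\pi^m\bmod\pi$ is a nonzero $\Phi$-invariant derivation of $R$ over $\bar Q_1$. But $\Omega_R\otimes_{Q_1}O_{\mathfrak q}=\Omega_{A_i}\otimes_{Q_1}O_{\mathfrak q}$ is free on the $dt_j$, and $1-\Phi^*$ has the unit determinant $\det(1-M_{Q_1})$ on it. This contradicts (4) over $k(\mathfrak q)$. So $Qg=\phi Q$ for all $Q\in O$, a permutation of $O$ that preserves each $\Gamma P_i$.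

**Step 4$'$: germs.** For $Q\in\Gamma P_i$ let $\hat{\mathcal O}_Q$ be the completion of $R_K=R\otimes K$ at $\ker Q_K$. We show that it is a power series ring. Since $f_i\notin\ker Q_K$, it is also the completion of $A_K=A_i\otimes K=K[t]_w[X]/(\chi)$ at $\mathfrak n=\ker(Q_K:A_K\to K)$. The ideal $\mathfrak n$ is generated by the $t_j-Q(t_j)$ and $\theta-Q(\theta)$. The Taylor expansion of $0=\chi(t,\theta)$ at the point $Q$ gives
$$0\equiv\sum_jQ\big((\partial\chi/\partial t_j)(\theta)\big)\,(t_j-Q(t_j))+Q(\chi'(\theta))\,(\theta-Q(\theta))\bmod\mathfrak n^2,$$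
and $Q(\chi'(\theta))\ne0$. So the $t_j-Q(t_j)$ span $\mathfrak n/\mathfrak n^2$, and $T_j\mapsto t_j-Q(t_j)$ defines surjections $K[T]/(T)^m\to A_K/\mathfrak n^m$. In the other direction, $t_j\mapsto Q(t_j)+T_j$, with $\theta$ sent to the root of $\chi(Q(t)+T,X)$ in $K[[T]]$ congruent to $Q(\theta)$ (Hensel's lemma, simple root), defines $A_K\to K[[T]]$; here $w$ goes to a series with nonzero constant term. The composites $K[T]/(T)^m\to A_K/\mathfrak n^m\to K[[T]]/(T)^m$ are the identity. So both maps are isomorphisms and
$$\hat{\mathcal O}_Q=K[[t_1-Q(t_1),\dots,t_{n_i}-Q(t_{n_i})]] .$$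
Also $\mathfrak m_Q/\mathfrak m_Q^2=\Omega_R\otimes_QK$ via $r-Q(r)\mapsto dr$ (the standard isomorphism at a $K$-rational point of $R_K$), and $\Phi$ acts on it by $M_Q$. The graded pieces are symmetric powers. The definition of $V_\tau$, the proof of Claim 2 and the description of $J_\tau$ used only these facts and (6). So they hold here for the permutations $\tau$ of $O$ preserving each $\Gamma P_i$.

Moreover $R\to\prod_{Q\in O}\hat{\mathcal O}_Q$ is injective. Let $0\ne r\in A_i$. It divides its norm in $\mathbb Z[t]_w$, which is nonzero, and $\mathbb Z[t]_w\to\hat{\mathcal O}_{P_i}$ is injective because $t_j$ goes to $P_i(t_j)+T_j$. So $r$ has nonzero image. Thus $\ker(R\to\hat{\mathcal O}_{P_i})=\ker(R\to A_i)=\mathfrak p_i$, and $\bigcap\mathfrak p_i=0$.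

**Steps 5$'$ and 6$'$: conclusion.** Define $C_\tau^N$ as in Step 5, using only primes $p\in T$ with $N_0\le p\le N$, and choose $N\ge\max(N_0,\ell)$ after which all these chains are constant. Let $\Psi'$ be a family with $\psi'^p=\psi^p$ for all $p\in T$, $p\le N$. Let $q\in T$, $q>N$, $g=\psi^q$, $g'=\psi'^q$. As $\ell\in T$ and $\ell\le N$, $g'$ commutes with $F$, so by Step 3$'$ it defines an element of some $V_\tau$. It commutes with $\psi^p$ for $p\in T$, $N_0\le p\le N$, so $\mathrm j(g')\in C_\tau^N=C_\tau^q$. So $gg'$ and $g'g$ have the same permutation and the same $m_0$-jet, and by Claim 2 they agree in every $\hat{\mathcal O}_Q$. By injectivity $gg'=g'g$ on $R$, and since $q\ge N_0$ is good, $g=g'$ by (b$'$). Hence the finitely many $\psi^p$ with $p\in T$, $p\le N$ determine $\Psi$. The map $\Psi\mapsto(N,(\psi^p)_{p\in T,\,p\le N})$ is injective with countable target, because $\mathrm{End}(R)$ is countable. The last assertion of Theorem 2 is the case where $T$ is the set of all primes, since the $\psi^p$ determine a $\lambda$-structure on a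 torsion-free ring. $\blacksquare$

## 11. Infinitely many indeterminates: proof of Theorem 3(ii)

The ring $\mathbb Z[x_1,x_2,\dots]$ is countable and torsion-free, so it has at most $(\aleph_0^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ structures. We construct $2^{\aleph_0}$ non-isomorphic ones, indexed by infinite sets $S$ of primes.

**Step A: the structures.** Let $\Lambda_m=\mathbb Z[u_1,\dots,u_m]^{S_m}=\mathbb Z[e_1,\dots,e_m]$, where $S_m$ is the symmetric group and the $e_i$ are the elementary symmetric polynomials, with $\psi^p$ induced by $u_i\mapsto u_i^p$. These are commuting Frobenius lifts, since $\Lambda_m\cap p\,\mathbb Z[u]=p\Lambda_m$. For $m=2$ this is $\psi^p(e_1)=D_p(e_1,e_2)$, $\psi^p(e_2)=e_2^p$. For an infinite set $S$ of primes let $R_S=\bigotimes_{m\in S}\Lambda_m$ with $\psi^p=\bigotimes\psi^p$. This is a polynomial ring in the countably many indeterminates $e_i^{(m)}$, $m\in S$, $1\le i\le m$, and by Wilkerson's theorem it carries a $\lambda$-structure. It suffices to recover $S$ from the isomorphism class of $(R_S,(\psi^p))$.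

**Step B: the invariant points.** Consider ring homomorphisms $\epsilon:R_S\to\mathbb Z$ with $\epsilon\psi^p=\epsilon$ for all $p$. The restriction of $\epsilon$ to $\Lambda_m$ is evaluation at a multiset $\{u_1,\dots,u_m\}$ of algebraic integers, the roots of $X^m-\epsilon(e_1)X^{m-1}+\cdots$. The condition says that the multisets $\{u_i^p\}$ and $\{u_i\}$ are equal for all $p$. So $u\mapsto u^p$ maps the finite set of values onto itself, hence permutes it, and nonzero values are roots of unity. Suppose $p$ divides the order of some value. Choose a value $w$ whose order has maximal $p$-adic valuation. Then $w=z^p$ for some value $z$. If $p$ did not divide the order of $z$, then $w$ would have the same order as $z$, prime to $p$, which is not so. Hence $p$ divides the order of $z$, which is then $p$ times the order of $w$. This contradicts maximality. So all $u_i\in\{0,1\}$.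

**Step C: one of these points is singled out.** For $\epsilon$ as in Step B let $I=\ker\epsilon$. It is stable under the $\psi^p$, so they act on $V_\epsilon=(I/I^2)\otimes\mathbb Q$. Call an operator locally nilpotent if every vector is killed by some power of it. We show that exactly one $\epsilon$ has $\psi^2$ locally nilpotent on $V_\epsilon$.

Suppose that for some $m$ exactly $j\ge1$ of the $u_i$ equal $1$. Define $R_S\to\mathbb Z[z]$ on $\Lambda_m$ by evaluation at $(z,1,\dots,1,0,\dots,0)$ with $j-1$ ones, and by $\epsilon$ on the other factors. With $\psi^p(z)=z^p$ on $\mathbb Z[z]$ this map commutes with the $\psi^p$: on $\Lambda_m$ because evaluating $h(u_1^p,\dots,u_m^p)$ gives $h(z^p,1,\dots,0)$, on the other factors because $\epsilon\psi^p=\epsilon$. At $z=1$ it becomes $\epsilon$. So it maps $I$ into $(z-1)$ and induces an equivariant map $V_\epsilon\to\big((z-1)/(z-1)^2\big)\otimes\mathbb Q$. On the target $\psi^2$ is multiplication by $2$, as $z^2-1\equiv2(z-1)\bmod(z-1)^2$. The class of $e_1^{(m)}-j$ maps to that of $z-1\ne0$, so no power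 of $\psi^2$ kills it. Hence $\psi^2$ is not locally nilpotent on $V_\epsilon$.

The remaining $\epsilon$ has all $u_i=0$ in all factors, i.e. $\epsilon(e_i^{(m)})=0$. Then $V:=V_\epsilon$ has basis $e_i^{(m)}$, $m\in S$, $1\le i\le m$. Let $p_r$ be the $r$-th power sum in a factor $\Lambda_m$. All $p_r$ and $e_r$ with $r\ge1$ lie in $I$, so Newton's formulas give $p_r\equiv(-1)^{r-1}re_r$ modulo $I^2$ (with $e_r=0$ for $r>m$). Since $\psi^pp_r=p_{pr}$,
$$\psi^pe_i^{(m)}=\pm p\,e_{pi}^{(m)}\quad\text{in }V,\qquad e_{pi}^{(m)}:=0\text{ if }pi>m. \tag{7}$$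
So a power of $\psi^2$ kills each basis vector, and $\psi^2$ is locally nilpotent on $V$. An isomorphism $R_S\to R_{S'}$ carries invariant points to invariant points together with their operators, so it matches the two distinguished points. Thus $V$ with its operators is an isomorphism invariant of $R_S$.

**Step D: recovering $S$ from $V$.** By (7), $\sum_p\psi^pV$ is the span of all $e_i^{(m)}$ with $i\ge2$, since each such $i$ is $p\cdot i'$ for some prime $p$. So $V/\sum_p\psi^pV$ has as basis the classes of the $e_1^{(m)}$, $m\in S$. For a prime $\ell$ let $K_\ell=\bigcap_{p>\ell}\ker(\psi^p|V)$, the intersection over primes $p>\ell$, and let $d_\ell$ be the dimension of the image of $K_\ell$ in $V/\sum_p\psi^pV$.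

If $m\in S$ and $m\le\ell$, then $\psi^pe_1^{(m)}=\pm p\,e_p^{(m)}=0$ for every $p>\ell$, so $e_1^{(m)}\in K_\ell$. If $m\in S$, $m>\ell$, and $x\in K_\ell$ has coefficient $c$ at $e_1^{(m)}$, use that $m$ is itself a prime $>\ell$: by (7) the coefficient of $\psi^mx$ at $e_m^{(m)}$ is $\pm mc$, since only $e_1^{(m)}$ contributes. As $\psi^mx=0$, $c=0$. So the image of $K_\ell$ has basis the classes of the $e_1^{(m)}$ with $m\in S$, $m\le\ell$, and
$$d_\ell=\#\{m\in S:m\le\ell\}\quad\text{for all primes }\ell .$$
These numbers determine $S$. There are $2^{\aleph_0}$ infinite sets of primes, so there are $2^{\aleph_0}$ pairwise non-isomorphic structures. $\blacksquare$
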